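# Sums of two commuting automorphisms of an injective module

## A conjecture whose two implications both fail

Rings are associative with identity, modules are unital right modules, $\mathbb F_q$ is the field with $q$ elements, and $\mathbb M_n(A)$ is the ring of $n\times n$ matrices over $A$, $n\ge 1$.

**Main Theorem.** For an injective module $E$ consider the statement

(C) each endomorphism of $E$ can be expressed as a sum of two commuting automorphisms if and only if $E$ is directly finite and $\operatorname{End}(E)$ has no homomorphic image isomorphic to $\mathbb M_n(\mathbb F_2)$ for any $n$.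

The conjecture that (C) holds for every injective module is false, and both implications fail. This is made precise by Theorems 1 and 2.

**Theorem 1 ("if" fails).** Let $R=\{c+dx: c,d\in\mathbb F_4\}$ with $x^2=0$ and $xc=c^2x$; that is, $R=\mathbb F_4[x;\sigma]/(x^2)$ with $\sigma$ the Frobenius. Then $E=R_R$ is injective and directly finite, and $\operatorname{End}(E)\cong R$ has no image $\mathbb M_n(\mathbb F_2)$, but $1+x$ is not a sum of two commuting units.

**Theorem 2 ("only if" fails).** Let $F$ be any field, let $R=\bigotimes_{i\in\omega_1}\mathbb M_2(F)$ be the union of the algebras $R_A=\bigotimes_{i\in A}\mathbb M_2(F)$ over finite $A\subset\omega_1$, let $M=R^{(\mathbb N)}$ and let $E=E(M_R)$ be its injective hull. Then $E$ is injective and not directly finite, and every $a\in S=\operatorname{End}(E)$ has the form $u+u^{-1}$ with $u$ an automorphism. (Hence also $S$ has no image $\mathbb M_n(\mathbb F_2)$.)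

Here a module $E$ is *directly finite* if it is not isomorphic to a proper direct summand of itself. So the conjecture names exactly two obstacles: an infinite repetition inside $E$, and a matrix ring over $\mathbb F_2$ as an image of the endomorphism ring. Theorem 1 says that these are not the only obstacles, already for a ring with 16 elements. Theorem 2 says that the first obstacle need not be one at all.

Two results, quoted as background, make the conjecture plausible.

(i) (Tang and Zhou) Each linear transformation of a vector space $V$ over a division ring $D$ is a sum of two commuting invertible linear transformations if and only if $V$ is finite-dimensional and $|D|\ge3$.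

(ii) If $E$ is a $\Sigma$-injective module (all direct sums $E^{(I)}$ are injective) such that each endomorphism of $E$ is a sum of two commuting automorphisms, then $E$ is directly finite.

For a nonzero vector space, (i) is statement (C). Indeed $V$ is injective, it is directly finite exactly when it is finite-dimensional, and for $\dim V=n$ the simple ring $\operatorname{End}(V)\cong\mathbb M_n(D)$ has an image $\mathbb M_m(\mathbb F_2)$ exactly when $m=n$ and $D\cong\mathbb F_2$. Result (ii) does not contradict Theorem 2: by (ii), the module $E$ of Theorem 2 is not $\Sigma$-injective.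

After the two counterexamples we prove three positive results, Theorems 3, 4 and 5. They are stated once the necessary notions are in place.

## Direct finiteness, commuting units, essential submodules

**Definition 1.** A ring $T$ is *directly finite* if $xy=1$ implies $yx=1$ in $T$.

A module $E$ is directly finite if and only if $\operatorname{End}(E)$ is. If $fg=1\ne gf$ in $\operatorname{End}(E)$, then $gf$ is an idempotent, $g$ is an isomorphism of $E$ onto $gE=gfE$, and this is a proper direct summand. Conversely, let $E=E'\oplus E''$ with $E''\neq0$ and $g:E\to E'$ an isomorphism. Let $f$ be the projection onto $E'$ followed by $g^{-1}$. Then $fg=1$, while $gf$ is the projection onto $E'$, which is not $1$. Example: the space $F[t]$ over a field $F$ is not directly finite, since $F[t]\cong tF[t]$ and $F[t]=F\oplus tF[t]$. A finite-dimensional space is directly finite, by dimension.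

**Definition 2.** A ring $T$ *has (P)* if every element of $T$ is a sum of two commuting units.

Two remarks will be used constantly. First, if $a=u+v$ with $uv=vu$, then $ua=u^2+uv=au$, so $u$ commutes with $a$. The same holds for $v$, $u^{-1}$ and $v^{-1}$. Second, (P) passes to homomorphic images and direct factors, and a product of rings with (P) has (P). The zero ring has (P).

Next, the textbook facts on injectivity. A submodule $N\subseteq M$ is *essential* if it meets every nonzero submodule of $M$. We write $E(M)$ for the injective hull of $M$.

1. (Baer) $E$ is injective if every homomorphism from a right ideal to $E$ extends to the ring.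
2. $E(M)$ is injective, $M$ is essential in it, and it is unique up to isomorphism over $M$. Also $E(M\oplus N)\cong E(M)\oplus E(N)$. Inside an injective module $E$, a maximal essential extension of a submodule $N$ is an injective hull of $N$ and a direct summand of $E$.
3. If $N$ is essential in $M$ and $h:M'\to M$ is a homomorphism, then $h^{-1}(N)$ is essential in $M'$. In particular, for $z\in M$ the right ideal $\{r: zr\in N\}$ is essential. Finite intersections of essential submodules are essential.

A module $M$ is *nonsingular* if $zL=0$, with $z\in M$ and $L$ an essential right ideal, forces $z=0$. For instance $\mathbb Z$ is nonsingular over itself, and $\mathbb Z/p$ is not, because $p\mathbb Z$ is essential in $\mathbb Z$. A ring is (von Neumann) *regular* if each $z$ has a $y$ with $z=zyz$. In a regular ring every finitely generated right ideal is generated by an idempotent, and for every idempotent $e$ the corner $eTe$ is regular.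

**Lemma 1.** (a) A regular ring $R$ is nonsingular as a right module. (b) Direct sums of nonsingular modules, and essential extensions of nonsingular modules, are nonsingular. (c) If $E$ is nonsingular and $h\in\operatorname{End}(E)$ vanishes on an essential submodule $I$, then $h=0$. More generally, this holds for $h:E'\to E$ vanishing on an essential submodule of $E'$.

**Proof.** (a) Let $zL=0$ with $L$ essential, and $z=zyz$. Then $g=yz$ is idempotent and $gL=0$, so $L\subseteq(1-g)R$ and $L\cap gR=0$. Hence $g=0$ and $z=zg=0$.

(b) For sums, look at coordinates. Let $M$ be nonsingular and essential in $E$, and suppose $0\ne z\in E$ with $zL=0$. Choose $r$ with $0\ne zr\in M$. The right ideal $\{s:rs\in L\}$ is essential by fact 3 and kills $zr$, a contradiction.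

(c) For $z\in E'$ the right ideal $\{r:zr\in I\}$ is essential and kills $h(z)$, because $h(z)r=h(zr)=0$. So $h(z)=0$. $\square$

## Fields, Jordan blocks, and the shift

**Fields.** In $\mathbb F_2$ the only unit is $1$ and $1+1=0$, so $1$ is not a sum of two units. If a field, or a division ring, has at least three elements, then each $c$ is a sum of two nonzero elements: pick $d\ne0,c$ and write $c=d+(c-d)$. These commute, because $d$ commutes with $c$ as soon as $d$ is central; in a noncommutative division ring one takes $d=1$ if $c\ne1$, and for $c=1$ any $d\neq0,1$.

**Lemma 2.** $\mathbb M_n(\mathbb F_2)$ does not have (P).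

**Proof.** Let $N$ be the nilpotent Jordan block: $Ne_1=0$, $Ne_k=e_{k-1}$. The vectors $N^ke_n$, $0\le k<n$, form a basis. If $X$ commutes with $N$, write $Xe_n=q(N)e_n$ with a polynomial $q$. Then $XN^ke_n=N^kq(N)e_n=q(N)N^ke_n$ for all $k$, so $X=q(N)$. Thus the centralizer of $1+N$ is $\mathbb F_2[N]$. An element $q(N)$ is $q(0)$ plus a nilpotent, so it is a unit exactly when $q(0)=1$. A sum of two units of $\mathbb F_2[N]$ is therefore not a unit. But $1+N$ is a unit, and the summands of any decomposition into commuting units would lie in $\mathbb F_2[N]$. $\square$

**Finite-dimensional spaces over $D$ with $|D|\geq3$.** This half of (i) can be seen directly, and the argument will return in Theorem 4. Let $a$ be an endomorphism of a finite-dimensional right $D$-space $V$ and put $n=a-1$. By Fitting's lemma $V=K\oplus I$ with $n$ nilpotent on $K$ and invertible on $I$. On $I$ write $a=1+n$. On $K$ use the normal form of a nilpotent map: there are subspaces $Z_j$ with $K=\bigoplus_{j\ge1}\bigoplus_{0\le i<j}n^iZ_j$, where $n^i$ is injective on $Z_j$ for $i<j$ and $n^jZ_j=0$. Choose $\delta\in D\setminus\{0,1\}$, a basis of each $Z_j$, and let $\omega_j$ be the $D$-linear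 map $b\mapsto b\delta$ on basis vectors. Both $\omega_j$ and $1-\omega_j$ are invertible. Let $u$ act by $n^iz\mapsto n^i\omega_jz$. Then $u$ and $1-u$ are invertible and commute with $n$, and $a-u=(1-u)+n$ is invertible because $n$ is nilpotent and commutes with $1-u$. So $a=u+(a-u)$.

**The shift.** Let $V=F[t]$ and let $a$ be multiplication by $t$. If $h$ commutes with $a$, then $h(t^k)=t^kh(1)$, so $h$ is multiplication by the polynomial $h(1)$. The units among these are the nonzero constants, and $t$ is not a sum of two constants. So $a$ is not a sum of two commuting automorphisms.

This suggests a proof of "only if". If $E$ is not directly finite, take $fg=1\ne gf$ and $p=1-gf$. Then $fp=0=pg$, and the elements $g^mpf^m$ are nonzero orthogonal idempotents. So $E$ contains infinitely many independent copies of $X=pE$, on which there is a shift $\bigoplus Xt^m\to\bigoplus Xt^m$. One hopes that commuting with the shift forces polynomials over $\operatorname{End}(X)$, that the units among these are constant, and that $t$ is therefore not a sum of two of them. The middle claim is where this stops. If $X=F^2$, then over $\mathbb M_2(F)[t]=\mathbb M_2(F[t])$ we have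
$$tI=\begin{pmatrix}0&-1\\1&t\end{pmatrix}+\begin{pmatrix}t&1\\-1&0\end{pmatrix},$$
and the two matrices on the right are inverse to each other. Units of $\mathbb M_2(F)[t]$ need not be constant. We shall see that the hoped-for proof works when $\operatorname{End}(X)$ is abelian modulo its radical (Lemma 5), and that the displayed identity is the source of Theorem 2.

## A local ring with 16 elements

The natural approach to "if" is this. The quotient of $\operatorname{End}(E)$ by its Jacobson radical is a much better ring; solve the problem there and lift. Consider $R$ as in Theorem 1, with $N=\mathbb F_4x$ and $R/N\cong\mathbb F_4$. The field $\mathbb F_4=\{0,1,\omega,\omega^2\}$ has (P), for instance $1=\omega+\omega^2$. Lift this to $1+x=u+v$ with $u=\omega$ and $v=\omega^2+x$. Both are units, but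
$$uv=1+\omega x,\qquad vu=1+x\omega=1+\omega^2x,\qquad uv-vu=(\omega+\omega^2)x=x\neq0 .$$
The lifted units commute only modulo the radical. Theorem 1 says that no other choice repairs this.

**Proof of Theorem 1.**

**Step 1: find the right ideals.** We have $xR=Rx=N$, $N^2=0$ and $R/N\cong\mathbb F_4$. An element outside $N$ is invertible modulo the nilpotent ideal $N$, so it is a unit. So $R$ is local with radical $N$, and every right ideal $I\ne R$ lies in $N$. For $d\ne0$ we have $(dx)\mathbb F_4=\{dc^2x:c\in\mathbb F_4\}=\mathbb F_4x$. Hence the right ideals are $0,N,R$.

**Step 2: $R_R$ is injective.** By Baer's criterion only maps $f:N\to R$ need attention. Let $f(x)=c+dx$. Then $0=f(x^2)=f(x)x=cx$, so $c=0$ and $f(x)=dx$. Hence $f(xr)=dxr$ for all $r$, so $f$ is left multiplication by $d$ and extends to $R$.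

**Step 3: the two conditions of the conjecture.** $E=R_R$ is finite, so it is not isomorphic to a proper summand. The map $h\mapsto h(1)$ identifies $\operatorname{End}(R_R)$ with $R$. A nonzero image of the local ring $R$ is local with residue ring $R/N\cong\mathbb F_4$. The ring $\mathbb M_n(\mathbb F_2)$ is local only for $n=1$, and then its residue field is $\mathbb F_2\not\cong\mathbb F_4$. So no $\mathbb M_n(\mathbb F_2)$ is an image.

**Step 4: $1+x$ is not a sum of two commuting units.** We compute
$$(c+dx)(1+x)=c+(d+c)x,\qquad(1+x)(c+dx)=c+(d+c^2)x .$$
So $c+dx$ commutes with $1+x$ if and only if $c=c^2$, that is, $c\in\mathbb F_2$. A unit commuting with $1+x$ has $c=1$, so it lies in $1+N$. The sum of two such units lies in $N$, since the characteristic is $2$. But $1+x\notin N$. $\square$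

The mechanism: the residue field is $\mathbb F_4$, but the centralizer of $1+x$ only sees $\mathbb F_2\subset\mathbb F_4$.

## Matrix units that commute with $a$

**Lemma 3.** Let $a$ be an element of a ring $S$, and suppose a unital subring of $S$ of the form $\mathbb M_2(F)$, $F$ a field, centralizes $a$. Then $a=u+u^{-1}$ for some unit $u\in S$.

**Proof.** Let $e_{ij}$ be the matrix units, and put
$$u=-e_{12}+e_{21}+ae_{22},\qquad v=ae_{11}+e_{12}-e_{21}.$$
Then $u+v=a(e_{11}+e_{22})=a$. Since $a$ commutes with the $e_{ij}$, there is a ring homomorphism $\mathbb M_2(\mathbb Z[t])\to S$ sending $t$ to $a$ and matrix units to matrix units. So we may compute with matrices over a commutative ring: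
$$\begin{pmatrix}0&-1\\1&a\end{pmatrix}\begin{pmatrix}a&1\\-1&0\end{pmatrix}=\begin{pmatrix}1&0\\a-a&1\end{pmatrix},\qquad
\begin{pmatrix}a&1\\-1&0\end{pmatrix}\begin{pmatrix}0&-1\\1&a\end{pmatrix}=\begin{pmatrix}1&-a+a\\0&1\end{pmatrix}.$$
Both are the identity, so $v=u^{-1}$. $\square$

To refute "only if" it therefore suffices to find an injective $E$, not directly finite, such that *every* endomorphism of $E$ commutes with some unital copy of $\mathbb M_2(F)$; the copy may depend on the endomorphism. A ring with infinitely many commuting copies of $\mathbb M_2(F)$ invites itself: an endomorphism built from few of them will commute with an unused one. With a countable tensor product the argument gives nothing. The endomorphism of $R^{(\mathbb N)}$ that multiplies the $k$-th coordinate on the left by a noncentral matrix from the $k$-th tensor factor involves all factors, and none is left unused. The way out is to take $\omega_1$ factors while ensuring that an endomorphism is determined by countably many data. The second point is a chain condition: independent families in $M$ are countable.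

## Coefficients in an uncountable tensor product

**Proof of Theorem 2.** For $A\subseteq B$ finite, $R_A$ sits in $R_B=R_A\otimes R_{B\setminus A}$ as $R_A\otimes1$, and $R_A\cong\mathbb M_{2^{|A|}}(F)$ has dimension $4^{|A|}$.

**Step 1: $E$ is not directly finite.** $M\cong R\oplus M$ gives $E\cong E(R)\oplus E$ with $E(R)\neq0$. So $E$ is isomorphic to a proper summand of itself.

**Step 2: $E$ is nonsingular, so that endomorphisms are determined on essential submodules.** Every element of $R$ lies in some matrix ring $R_A$, which is regular; so $R$ is regular. By Lemma 1(a),(b), the modules $R_R$, $M$ and $E$ are nonsingular, and Lemma 1(c) applies to $E$.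

**Step 3: a rank on elements of $R^n$.** For $0\ne y\in R^n$ choose a finite $A$ with $y\in R_A^n$ and put
$$\rho(y)=\frac{\dim_F(yR_A)}{4^{|A|}}>0 .$$
For example, if $y=e_{11}$ in one tensor factor ($n=1$), then $A$ can be taken to be that one index, $yR_A=e_{11}\mathbb M_2(F)$ has dimension 2, and $\rho(y)=\frac12$. The number $\rho(y)$ does not depend on $A$. Indeed, for $B\supseteq A$ we have $R_B^n=R_A^n\otimes R_{B\setminus A}$, the element $y$ becomes $y\otimes1$, and $yR_B=(yR_A)\otimes R_{B\setminus A}$, of dimension $\dim_F(yR_A)\cdot4^{|B|-|A|}$. Two choices $A,A'$ are both compared with $A\cup A'$.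

**Step 4: independent families of nonzero cyclic submodules of $M$ are countable.** Let $y_1R,\dots,y_mR\subseteq R^n$ be independent with all $y_i\ne0$, and choose $A$ with all $y_i\in R_A^n$. The subspaces $y_iR_A\subseteq y_iR$ are independent in $R_A^n$, which has dimension $n4^{|A|}$. Therefore
$$\sum_{i=1}^m\rho(y_i)\le n. \tag{1}$$
Suppose an uncountable independent family of nonzero cyclic submodules of $M=\bigcup_nR^n$ is given, and fix generators. Uncountably many generators lie in one $R^n$, and among these uncountably many have $\rho\ge1/k$ for one $k$. Taking $nk+1$ of them, the left side of (1) is at least $(nk+1)/k>n$, a contradiction.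

**Step 5: reduce a given $a\in S$ to countably many data.** Put $M'=\{m\in M:a(m)\in M\}=M\cap a^{-1}(M)$. It is essential in $E$ by fact 3. By Zorn's lemma choose a maximal independent family of nonzero cyclic submodules of $M'$. By Step 4 it is countable, say $\{y_sR\}$. By maximality, $I=\bigoplus_sy_sR$ meets every nonzero cyclic submodule of $M'$. So $I$ is essential in $M'$, hence in $E$. The elements $y_s$ and $a(y_s)$ lie in $M$, each has finitely many nonzero coordinates, and each coordinate lies in some $R_A$ with $A$ finite. So there is a countable $C\subset\omega_1$ such that all these coordinates lie in $R_C=\bigcup_{A\subseteq C\text{ finite}}R_A$.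

**Step 6: an unused factor gives a copy of $\mathbb M_2(F)$ in $S$.** Fix $i\in\omega_1\setminus C$. For $c$ in the $i$-th tensor factor $\mathbb M_2(F)\subset R$, coordinatewise left multiplication $\lambda_c:M\to M$ is a homomorphism of right $R$-modules. Since $E$ is injective, it extends to some $\hat\lambda_c\in S$, and the extension is unique by Step 2. Since $\hat\lambda_c\hat\lambda_d$ and $\hat\lambda_{cd}$ agree on $M$, they are equal. The same argument gives additivity and $\hat\lambda_1=1$. As $\lambda_c\ne0$ for $c\ne0$, the map $c\mapsto\hat\lambda_c$ is a unital ring embedding $\mathbb M_2(F)\to S$.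

**Step 7: this copy centralizes $a$.** The element $c$ commutes with $R_C$, because $i\notin C$. So $cy_s=y_sc$ and $c\,a(y_s)=a(y_s)c$ coordinatewise. For $r\in R$ we get
$$a\hat\lambda_c(y_sr)=a(y_scr)=a(y_s)cr=c\,a(y_s)r=\hat\lambda_c\,a(y_sr),$$
where the last equality uses $a(y_s)r\in M$. So $a\hat\lambda_c-\hat\lambda_ca$ vanishes on the essential submodule $I$, and it is $0$ by Lemma 1(c). Lemma 3 now gives $a=u+u^{-1}$.

**Step 8: images.** $S$ has (P), so all its images have (P). By Lemma 2, no $\mathbb M_n(\mathbb F_2)$ is an image. $\square$

Theorems 1 and 2 together prove the Main Theorem.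

## What the quotient by the radical can see

From here on $E$ is injective, $S=\operatorname{End}(E)$, $J=J(S)$ is the Jacobson radical and $T=S/J$. We use the standard facts (Faith–Utumi, Osofsky): $T$ is regular and right self-injective (that is, $T_T$ is injective), idempotents lift modulo $J$, and $J$ consists of the endomorphisms with essential kernel. If $E$ is nonsingular, then $J=0$ by Lemma 1(c).

The failed lift in the 16-element ring tells us which property $T$ controls.

**Definition 3.** *(P$_J$)* is the property: every $a\in S$ is $u+v$ with $u,v$ automorphisms and $uv-vu\in J$.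

In Theorem 1 we have $T=\mathbb F_4$, and (P$_J$) holds by Lemma 4(c) below, although (P) fails for $S$. An explicit instance is $1+x=\omega+(\omega^2+x)$ above.

**Lemma 4.** (a) $S$ is directly finite if and only if $T$ is. (b) $\mathbb M_n(\mathbb F_2)$ is an image of $S$ if and only if it is an image of $T$. (c) $T$ has (P) if and only if (P$_J$) holds.

**Proof.** An element $s\in S$ whose image $\bar s$ is a unit is itself a unit: if $\bar s\bar r=\bar r\bar s=1$, then $sr$ and $rs$ lie in $1+J$, so they are units.

(a) Let $S$ be directly finite and $\bar x\bar y=1$. Then $w=xy\in1+J$ is a unit, so $x(yw^{-1})=1$ and hence $(yw^{-1})x=1$. So $x$ is a unit and $\bar y\bar x=1$. Conversely, if $xy=1\ne yx$ in $S$, then $1-yx$ is a nonzero idempotent, so it is not in $J$, and $\bar x\bar y=1\neq\bar y\bar x$.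

(b) A surjection $S\to\mathbb M_n(\mathbb F_2)$ maps $J$ into the radical of $\mathbb M_n(\mathbb F_2)$, which is $0$. So it factors through $T$. The converse is clear.

(c) If $T$ has (P), write $\bar a=\bar u+\bar v$, lift $\bar u$ to $u$ and put $v=a-u$. Both are units, and $uv-vu\in J$. The converse follows by reduction modulo $J$. $\square$

If every endomorphism of $E$ is a sum of two commuting automorphisms, then (P$_J$) holds. If $J=0$, the two properties coincide.

**Definition 4.** A ring is *abelian* if its idempotents are central. An idempotent $e\in T$ is *abelian* if the ring $eTe$ is.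

A product of division rings is abelian. The ring $\mathbb M_2(F)$ is not, since $e_{11}$ is not central; but the idempotent $e_{11}$ is abelian, its corner being $F$. We consider the condition

$(*)$ every nonzero direct summand of $E$ contains a nonzero direct summand $X$ with $\operatorname{End}(X)/J(\operatorname{End}X)$ abelian.

Recall that a nonzero module is *uniform* if any two of its nonzero submodules meet nontrivially, and that a uniform injective module has a local endomorphism ring. If every nonzero submodule of $E$ contains a uniform submodule, then $(*)$ holds: a nonzero summand $E'$ contains a uniform $U$, the hull $X$ of $U$ in $E'$ is a uniform injective summand, and $\operatorname{End}(X)/J(\operatorname{End}X)$ is a division ring. In particular $(*)$ holds for $\Sigma$-injective $E$. Such an $E$ is a direct sum of indecomposable injectives, which are uniform, so every nonzero cyclic submodule lies in a finite sum of uniform modules, has finite uniform dimension, and contains a uniform submodule.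

**Theorem 3.** Let $E$ be injective with $(*)$. Then (P$_J$) holds if and only if $E$ is directly finite and $S$ has no image $\mathbb M_n(\mathbb F_2)$. Hence under $(*)$ the "only if" part of the conjecture holds, and if moreover $J(S)=0$ (e.g. $E$ nonsingular) the whole conjecture holds.

**Theorem 4.** Let $E$ be injective and directly finite and suppose that $S/J$ is also left self-injective. Then (P$_J$) holds if and only if $S$ has no image $\mathbb M_n(\mathbb F_2)$. If $J=0$, this gives exactly commuting automorphisms.

**Theorem 5.** Let $S$ be a semilocal ring (e.g. $S=\operatorname{End}(E)$, $E$ injective of finite uniform dimension), $S/J=\prod_{i=1}^mS_i$ with $S_i$ simple artinian, and $Z$ the center of $S$. If for no $i$ the image of $Z$ in $S_i$ is $\mathbb F_2$, then every $a\in S$ is a sum of two (exactly) commuting units. In particular this holds if $2$ is invertible in $S$, or if $S$ is an algebra over a field with at least 3 elements.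

The counterexamples locate these statements. The module of Theorem 1 is uniform, so it satisfies $(*)$; hence $J(S)=0$ cannot be dropped from the last clause of Theorem 3. The ring of Theorem 1 is local with center $\mathbb F_2$: if $c+dx$ commutes with all $c'\in\mathbb F_4$, then $d(c'^2-c')=0$ for all $c'$, so $d=0$, and commuting with $x$ gives $c=c^2$. So the hypothesis on $Z$ in Theorem 5 cannot be replaced by "no image $\mathbb M_n(\mathbb F_2)$". The module of Theorem 2 is nonsingular, so there $J=0$, and by Theorem 3 it does not satisfy $(*)$. These notes do not decide whether left self-injectivity can be dropped in Theorem 4, and they do not classify the injective $E$ for which every endomorphism is a sum of two exactly commuting automorphisms.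

## The shift with abelian coefficients, and Theorem 3

The shift argument failed for coefficients containing $2\times2$ matrix units. With abelian coefficients it works. One more difficulty remains: an automorphism commuting with the shift acts on the injective hull of $X[t]$ and need not preserve $X[t]$. The proof passes to a small piece $fT\subseteq X$ that is sent into $X[t]$.

**Lemma 5.** Let $T$ be regular and right self-injective, with an infinite independent family $e_mT$ ($m\ge0$) of pairwise isomorphic nonzero right ideals, $e_m$ idempotent, $e_0$ abelian. Then $T$ does not have (P).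

**Proof.** Write $X=e_0T$ and $A=e_0Te_0$.

**Step 1: build the shift.** Using isomorphisms $X\cong e_mT$ (the identity for $m=0$), identify $\bigoplus_me_mT$ with $X[t]=\bigoplus_mXt^m$. Let $E_1$ be a hull of $X[t]$ in the injective module $T_T$, which is nonsingular by Lemma 1, and write $T_T=E_1\oplus E_2$. Multiplication by $t$ on $X[t]$ extends to $\tau:E_1\to E_1$. It is monic, because $\ker\tau\cap X[t]=0$ and $X[t]$ is essential in $E_1$. Put $a=\tau\oplus0\in\operatorname{End}(T_T)=T$, and suppose that $a=u+v$ with commuting units $u,v$.

**Step 2: move to $E_1$.** The elements $u^{\pm1},v^{\pm1}$ commute with $a$, so they preserve $\ker a=E_2$. Hence $u,v$ induce automorphisms $u',v'$ of $T/E_2\cong E_1$. On this quotient $a$ induces $\tau$. So $u'+v'=\tau$, and $u'^{\pm1},v'^{\pm1}$ commute with $\tau$.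

**Step 3: find a piece that is sent into $X[t]$.** Let $w$ range over $u',u'^{-1},v',v'^{-1}$. Since $X[t]$ is essential in $E_1$, each $\{z\in X:w(z)\in X[t]\}$ is essential in $X$, and so is the intersection of the four. By regularity it contains $fT$ for some nonzero idempotent $f$, and $e_0f=f$ because $f\in X$. Then $fe_0$ is idempotent, as $fe_0fe_0=ffe_0=fe_0$, and it generates the same right ideal, as $f=ff=fe_0f$. Replacing $f$ by $fe_0$, we may assume $f\in A$. Since $e_0$ is abelian, $f$ is central in $A$.

**Step 4: read off polynomials.** We have $w(f)=w(f)f=\sum_mx_mt^m$ with $x_m\in e_0T$ and $x_m=x_mf$. So $x_m\in e_0Tf=Af=:A_f$ (note $f=e_0f$). Since $f$ is central in $A$, $A_f$ is a ring with identity $f$, and $A_f=fA\subseteq fT$. Put $p_w=\sum x_mt^m\in A_f[t]$ with $t$ central. For $x\in A_f$ we have $w(x)=w(fx)=w(f)x$. If $w'(f)=\sum_m x'_mt^m$, then, since $x'_mt^m=\tau^m(x'_m)$ and $w\tau=\tau w$,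
$$w(w'(f))=\sum_m\tau^m\big(w(f)x_m'\big)=\sum_{k,m}x_kx'_mt^{k+m}.$$
So $ww'(f)$ corresponds to $p_wp_{w'}$. Taking $w'=w^{-1}$ we see that $p_{u'}$ and $p_{v'}$ are units of $A_f[t]$. Moreover $p_{u'}+p_{v'}$ corresponds to $\tau(f)$, so $p_{u'}+p_{v'}=ft$.

**Step 5: contradiction over a division ring.** $A_f=fTf$ is a nonzero abelian regular ring. Let $\mathfrak P$ be a maximal two-sided ideal of it. If $x\in A_f\setminus\mathfrak P$, write $xA_f=eA_f$ with $e$ a central idempotent. Then $e\notin\mathfrak P$, because $x=ex$, and the image of $e$ generates a nonzero ideal of the simple ring $A_f/\mathfrak P$, so it is $1$. As $e=xy$ for some $y$, the image of $x$ is right invertible. Hence every nonzero element of $D=A_f/\mathfrak P$ is right invertible, and $D$ is a division ring. In $D[t]$ the element $t$ is now a sum of two units. But by degrees the units of $D[t]$ lie in $D$, and $t\notin D$. $\square$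

**Lemma 6.** If $A$ is abelian regular with no image $\mathbb F_2$, then $\mathbb M_n(A)$ has (P).

For example, if $A$ is a product of division rings with at least three elements each, one applies (i) in each factor. In general there are not enough factors, but there are enough quotients, and solutions in quotients can be patched along idempotents.

**Proof.**

**Step 1: quotients that are division rings.** Let $B$ be the Boolean algebra of idempotents of $A$, all central, and $\mathfrak m$ a maximal ideal of $B$. An element of the two-sided ideal $\mathfrak mA$ is a finite sum $\sum e_ia_i$ with $e_i\in\mathfrak m$, so it is killed by $1-e$, where $e\in\mathfrak m$ is the join of the $e_i$. Hence $1\notin\mathfrak mA$. Let $x\in A$ and $xA=eA$ with $e\in B$. If $e\in\mathfrak m$, then $x=ex\in\mathfrak mA$. Otherwise $1-e\in\mathfrak m$, so $e\equiv1$ modulo $\mathfrak mA$, and $e=xy$ shows that $x$ is right invertible modulo $\mathfrak mA$. So $D=A/\mathfrak mA$ is a division ring, and $|D|\ge3$ by hypothesis.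

**Step 2: solve locally.** Fix $x\in\mathbb M_n(A)$. Call $f\in B$ *good* if $fx$ is a sum of two commuting units of $\mathbb M_n(fA)$. For each $\mathfrak m$ there is a good $f\notin\mathfrak m$. By (i), in $\mathbb M_n(A/\mathfrak mA)$ we have $\bar x=\bar u+(\bar x-\bar u)$ with commuting units. Lift $\bar u,\bar u^{-1},(\bar x-\bar u)^{-1}$ to $u,u',v'\in\mathbb M_n(A)$. The finitely many entries of
$$xu-ux,\quad uu'-1,\quad u'u-1,\quad(x-u)v'-1,\quad v'(x-u)-1$$
lie in $\mathfrak mA$, so all are killed by one $f=1-e$ with $e\in\mathfrak m$. Then $fu$ and $f(x-u)$ are units of $\mathbb M_n(fA)$, they commute, and they add up to $fx$. Finally $f\notin\mathfrak m$.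

**Step 3: patch.** An idempotent below a good one is good (multiply by it), and a finite orthogonal sum of good idempotents is good (add componentwise). By Step 2 no maximal ideal of $B$ contains all good idempotents, so the ideal of $B$ generated by them is $B$. Hence $1$ is a finite join $f_1\vee\dots\vee f_k$ of good ones. Replacing $f_j$ by $f_j(1-f_1)\cdots(1-f_{j-1})$ makes the join an orthogonal sum of good idempotents. So $1$ is good. $\square$

We quote from Goodearl, *Von Neumann Regular Rings*, Ch. 10: a regular right self-injective ring in which every nonzero right ideal contains a nonzero abelian idempotent is *of type I*, and if it is also directly finite, then it is isomorphic to $\prod_{n\ge1}\mathbb M_n(A_n)$ with $A_n$ abelian regular (possibly zero). The ring $\mathbb M_2(F)$ is an example, with $A_2=F$ and the other $A_n$ zero.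

**Proof of Theorem 3.**

**Step 1: $(*)$ makes $T$ of type I.** A nonzero right ideal of $T$ contains a nonzero idempotent, which lifts to an idempotent $e\in S$. By $(*)$, the nonzero summand $eE$ contains a nonzero summand $X=gE$, $g=g^2\in S$, with $\operatorname{End}(X)/J(\operatorname{End}X)=gSg/gJg\cong\bar gT\bar g$ abelian. Now $gE\subseteq eE$ gives $eg=g$, so $\bar g\in\bar eT$, and $\bar g\ne0$ because $J$ contains no nonzero idempotent.

**Step 2: (P$_J$) implies the two conditions.** By Lemma 4(c) $T$ has (P), so by Lemma 2 no $\mathbb M_n(\mathbb F_2)$ is an image of $T$, hence none is an image of $S$. Suppose $T$ is not directly finite, say $xy=1$ and $p=1-yx\ne0$. Then $xp=0=py$. Put $p_m=y^mpx^m$. Since $x^my^m=1$, each $p_m$ is idempotent. For $m>k$ we have $p_mp_k=y^mp\,x^{m-k}p\,x^k=0$, and for $m<k$ we have $p_mp_k=y^mp\,y^{k-m}p\,x^k=0$. Left multiplication by $y^m$ is an isomorphism $pT\to p_mT$ with inverse given by $x^m$. By Step 1 choose a nonzero abelian idempotent $e_0\in pT$. The right ideals $y^me_0T\subseteq p_mT$ are isomorphic to $e_0T$, each is generated by an idempotent $e_m$ (by $e_0$ itself for $m=0$), and they are independent because the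 $p_mT$ are. Lemma 5 contradicts (P). So $T$ is directly finite, and by Lemma 4(a) so is $E$.

**Step 3: the two conditions imply (P$_J$).** By Lemma 4 and Step 1, $T$ is directly finite of type I, so $T\cong\prod_n\mathbb M_n(A_n)$ with $A_n$ abelian regular. If $A_n$ had an image $\mathbb F_2$, then $T$ would have the image $\mathbb M_n(\mathbb F_2)$, contrary to Lemma 4(b). By Lemma 6 each factor has (P), hence $T$ has (P), and (P$_J$) holds by Lemma 4(c).

**Step 4: the consequences.** If every endomorphism is a sum of two commuting automorphisms, then (P$_J$) holds, and Step 2 gives the "only if" part of the conjecture. If $J=0$, (P$_J$) is the property in the conjecture. $\square$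

## A Fitting decomposition by continuity, and Theorem 4

Without abelian idempotents there are no division rings to reduce to. Return to the finite-dimensional argument: split by Fitting's lemma, put the nilpotent part into normal form, and choose maps $\omega_j$ on the spaces $Z_j$ with $\omega_j$ and $1-\omega_j$ invertible. Over $\mathbb F_2$ this last choice is impossible when $\dim Z_j=1$. When $Z_j\cong Y\oplus Y$ it is always possible, and the absence of abelian idempotents guarantees such a splitting.

**Lemma 7.** Let $Z$ be a nonsingular injective module with $\operatorname{End}(Z)$ regular and without nonzero abelian idempotents. Then $Z\cong Y\oplus Y$ for some $Y$, and there is $\omega\in\operatorname{End}(Z)$ with $\omega$ and $1-\omega$ automorphisms.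

**Proof.**

**Step 1: isomorphic pairs in every nonzero summand $Z'$.** $\operatorname{End}(Z')$ is a corner of $\operatorname{End}(Z)$ at a nonzero idempotent, so it is regular and not abelian. Let $e$ be a noncentral idempotent in it. If both $e\operatorname{End}(Z')(1-e)$ and $(1-e)\operatorname{End}(Z')e$ were zero, $e$ would be central. Exchanging $e$ and $1-e$ if necessary, let $0\neq h\in e\operatorname{End}(Z')(1-e)$. Write $h=hkh$, where we may replace $k$ by $(1-e)ke$. Then $kh$ and $hk$ are idempotents, and $h$ restricts to an isomorphism from $A=khZ'\subseteq(1-e)Z'$ onto $A'=hkZ'\subseteq eZ'$, with inverse given by $k$. So $A\cong A'$ are nonzero summands of $Z'$ and $A\cap A'=0$.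

**Step 2: exhaust $Z$.** By Zorn's lemma take a maximal family of pairs $(A_i,A_i')$ of nonzero isomorphic summands of $Z$ with all $A_i,A_i'$ together independent. If a hull in $Z$ of their sum were not $Z$, it would have a nonzero complementary summand $Z'$, and Step 1 applied to $Z'$ would enlarge the family. So the sum is essential in $Z$. Let $Y$ and $Y'$ be hulls in $Z$ of $\bigoplus A_i$ and $\bigoplus A'_i$. Then $Y\cap Y'=0$, because these two sums are essential in $Y$, $Y'$ and meet in $0$. The submodule $Y\oplus Y'$ is injective, hence a summand, and it is essential in $Z$; so it equals $Z$. As $\bigoplus A_i\cong\bigoplus A_i'$, we have $Y\cong Y'$.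

**Step 3: define $\omega$.** On $Y\oplus Y$ put $\omega=\begin{pmatrix}0&-1\\1&1\end{pmatrix}$. Then $\omega^2=\begin{pmatrix}-1&-1\\1&0\end{pmatrix}=\omega-1$, so $\omega(1-\omega)=(1-\omega)\omega=1$. $\square$

**Lemma 8.** Let $V$ be a nonsingular module over a ring $T$. For a submodule $N$ put $\widehat N=\{z\in V:zL\subseteq N\text{ for some essential right ideal }L\}$, and call $N$ *closed* if $N=\widehat N$. (a) $\widehat N$ is a submodule in which $N$ is essential, it contains every essential extension of $N$ inside $V$, and it is closed. (b) $\widehat N$ is the smallest closed submodule containing $N$, and intersections of closed submodules are closed. (c) If $h\in\operatorname{End}(V)$ and $C$ is closed, then $h^{-1}(C)$ is closed. (d) If $V$ is injective, closed submodules are the same as direct summands.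

**Proof.** (a) If $zL\subseteq N$ and $z'L'\subseteq N$, then $(z+z')(L\cap L')\subseteq N$; and $zr$ sends the essential right ideal $\{s:rs\in L\}$ into $N$. So $\widehat N$ is a submodule. If $0\ne z\in\widehat N$ and $zL\subseteq N$, then $zL\ne0$ by nonsingularity, so $N$ is essential in $\widehat N$. If $N$ is essential in $N'\subseteq V$ and $z\in N'$, then $\{r:zr\in N\}$ is essential, so $z\in\widehat N$. Finally $N$ is essential in the closure of $\widehat N$ (two essential steps), so that closure lies in $\widehat N$.

(b) If $C\supseteq N$ is closed and $zL\subseteq N$, then $zL\subseteq C$ and $z\in C$. If $zL\subseteq\bigcap C_i$ with all $C_i$ closed, then $z$ lies in every $C_i$.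

(c) If $zL\subseteq h^{-1}(C)$, then $h(z)L\subseteq C$, so $h(z)\in C$.

(d) Let $V=C\oplus C'$, $zL\subseteq C$ and $z=c+c'$. Then $c'L\subseteq C\cap C'=0$, so $c'=0$; thus $C$ is closed. Conversely, a maximal essential extension of a closed $C$ in $V$ is a summand by fact 2, and it lies in $\widehat C=C$. $\square$

**Proof of Theorem 4.**

**Step 1: necessity, and splitting off type I.** If (P$_J$) holds, then $T$ has (P), and by Lemmas 2 and 4 $S$ has no image $\mathbb M_n(\mathbb F_2)$. Conversely, assume $S$, hence $T$, has no such image. By Lemma 4(a), $T$ is directly finite. A directly finite regular right self-injective ring splits as $T_1\times T_2$ with $T_1$ of type I and $T_2$ without nonzero abelian idempotents (Goodearl, *op. cit.*, Ch. 10). The factor $T_1$ is directly finite of type I with no image $\mathbb M_n(\mathbb F_2)$, so it has (P) by Step 3 of the proof of Theorem 3. It remains to show that $T_2$ has (P). It is regular, left and right self-injective, directly finite, and has no nonzero abelian idempotents. Rename $T=T_2$. Elements of $T=\operatorname{End}(T_T)$ act on $T_T$ from the left.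

**Step 2: a lattice that is continuous in both directions.** Let $\mathcal L$ be the set of principal right ideals of $T$. Since $T$ is regular these are the direct summands of $T_T$, and by Lemma 8(d) the closed submodules of the nonsingular injective module $T_T$. By Lemma 8(b), $\mathcal L$ is a complete lattice: meets are intersections, joins are closures of sums. Finite joins are sums, because a sum of two principal right ideals is principal.

$\mathcal L$ is *upper continuous*: for an upward directed family $\{B_i\}$,
$$A\wedge\bigvee B_i=\bigvee(A\wedge B_i). \tag{2}$$
If $z$ lies in the left side, then $zL\subseteq\bigcup B_i$ for an essential right ideal $L$, and $zL\subseteq A$, so $zL\subseteq\bigcup(A\cap B_i)$ and $z$ lies in the right side. The other inclusion is clear.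

Since $T$ is left self-injective, the lattice of principal left ideals is upper continuous by the same argument. The map $eT\mapsto T(1-e)$, which takes left annihilators, is an anti-isomorphism from $\mathcal L$ onto it. So $\mathcal L$ is also *lower continuous*: for a downward directed family $\{B_i\}$,
$$A\vee\bigwedge B_i=\bigwedge(A\vee B_i). \tag{3}$$
To see that (3) is a real condition, consider the lattice of subspaces of $F[t]$, which satisfies (2). Let $B_k=t^kF[t]$ and $A=(1-t)F[t]$. Then $\bigwedge B_k=0$, so the left side of (3) is $A$. But $A+B_k=F[t]$ for all $k$, since $1-t$ and $t^k$ are coprime, so the right side is $F[t]$.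

**Step 3: monic or epic endomorphisms of summands are automorphisms.** Let $V=eT$. If $xy=e$ in $\operatorname{End}(V)=eTe$, then $(x+1-e)(y+1-e)=1$, so $(y+1-e)(x+1-e)=1$ and $yx=e$. So $V$ is directly finite. If $f\in\operatorname{End}(V)$ is monic, its image is injective, hence a summand of $V$, so $gf=1$ for some $g$, and then $fg=1$. If $f$ is epic, then $fg=1$ for some $g$, because $V$ is projective, and then $gf=1$.

**Step 4: the Fitting decomposition.** Let $a\in T$ and $n=a-1$. Put
$$K_k=\ker n^k,\qquad I_k=n^kT,\qquad K=\bigvee_kK_k,\qquad I=\bigwedge_kI_k .$$
All are in $\mathcal L$ ($K_k$ is closed by Lemma 8(c)). Clearly $nI\subseteq\bigcap I_{k+1}=I$. If $z\in K$, then $zL\subseteq\bigcup K_k$ for an essential $L$, so $nzL\subseteq\bigcup K_k$ and $nz\in K$. So $K$ and $I$ are $n$-invariant.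

The map $A\mapsto nA$ is an order isomorphism from the interval $[K_1,T_T]$ of $\mathcal L$ to $[0,nT]$. Its inverse is $C\mapsto n^{-1}(C)$, which is closed by Lemma 8(c), because $n\,n^{-1}(C)=C$ for $C\subseteq nT$ and $n^{-1}(nA)=A+K_1=A$. In particular it preserves meets. With (3),
$$nI=n(I+K_1)=n\Big(\bigwedge_k(I_k+K_1)\Big)=\bigwedge_kn(I_k+K_1)=\bigwedge_kI_{k+1}=I .$$
So $n|_I$ is epic, hence an automorphism by Step 3. Therefore $I\cap K_k=0$ for all $k$, and $I\cap K=\bigvee_k(I\cap K_k)=0$ by (2).

Next, if $nz\in K$, then $nzL\subseteq\bigcup K_k$ for an essential $L$, so $zL\subseteq\bigcup K_{k+1}$ and $z\in K$. So $n$ induces a monic endomorphism of $T_T/K$, which is isomorphic to a summand of $T_T$; by Step 3 it is an automorphism. Hence all powers of $n$ are epic on $T_T/K$, that is, $K+I_k=T$ for all $k$. By (3), $K\vee I=\bigwedge_k(K\vee I_k)=T$. Thus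
$$T_T=K\oplus I ,$$
and both summands are invariant under $n$ and under $a=1+n$.

**Step 5: the part on $I$.** There $a=1+n|_I$ is a sum of two commuting automorphisms.

**Step 6: chains of $n$ in $K$.** The aim is a normal form for $n$ on an essential part of $K$. Let $F_j=K_1\cap n^{j-1}K$ for $j\ge1$. These lie in $\mathcal L$, decrease, and $F_1=K_1$. Since $\bigwedge_jn^jK\subseteq I\cap K=0$, we have $\bigwedge F_j=0$. The module $F_{j+1}$ is injective, so we can choose $X_j$ with $F_j=F_{j+1}\oplus X_j$; then $X_j\in\mathcal L$. By induction
$$K_1=X_1\oplus\dots\oplus X_j\oplus F_{j+1}\qquad(j\ge1). \tag{4}$$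
So the sum of all $X_j$ is direct. Let $X=\bigvee X_j$. By (4), $X\vee F_{j+1}=K_1$ for all $j$, so by (3)
$$K_1=\bigwedge_j(X\vee F_{j+1})=X\vee\bigwedge_jF_{j+1}=X .$$
Hence $\bigoplus X_j$ is essential in $K_1$.

The module $X_j$ is a summand of $T_T$, so it is projective, and it is contained in $n^{j-1}K$. So the surjection $n^{j-1}$ from $K\cap n^{-(j-1)}(X_j)$ to $X_j$ splits: there is $Z_j\subseteq K$ with $n^{j-1}:Z_j\to X_j$ an isomorphism. Then $n^jZ_j=nX_j=0$. Consider
$$\Phi:\bigoplus_jZ_j[t]/(t^j)\to K,\qquad zt^i\mapsto n^iz ,$$
which satisfies $\Phi(tq)=n\Phi(q)$. The kernel of $t$ in the domain is $\bigoplus Z_jt^{j-1}$, and $\Phi$ maps it injectively, since $zt^{j-1}\mapsto n^{j-1}z\in X_j$ and the sum of the $X_j$ is direct. If $0\ne q\in\ker\Phi$, some $t^kq$ is nonzero and killed by $t$, while $\Phi(t^kq)=n^k\Phi(q)=0$, a contradiction. So $\Phi$ is injective. Let $B$ be its image; then $nB\subseteq B$.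

**Step 7: $B$ is essential in $K$.** Let $\widehat B$ be the closure of $B$. It lies in $K$, because $K$ is closed. We show $K_k\subseteq\widehat B$ by induction. As $\bigoplus X_j\subseteq B$ is essential in $K_1$, we have $K_1\subseteq\widehat B$. Let $K_k\subseteq\widehat B$ and $z\in K_{k+1}$. Then $n^kz\in K_1\cap n^kK=F_{k+1}$. Since $\bigoplus X_j$ is essential in $K_1$, for all $r$ in an essential right ideal
$$n^kzr\in F_{k+1}\cap\bigoplus_jX_j=\bigoplus_{j>k}X_j .$$
To see the equality, note $X_j\subseteq F_j\subseteq F_{k+1}$ for $j>k$. So if $\sum x_j\in F_{k+1}$, then $\sum_{j\le k}x_j\in F_{k+1}$, and this is $0$ by (4). Hence there are $z_j\in Z_j$ with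
$$n^kzr=\sum_{j>k}n^{j-1}z_j=n^kb,\qquad b=\sum_{j>k}n^{j-1-k}z_j\in B .$$
So $zr-b\in K_k\subseteq\widehat B$ and $zr\in\widehat B$. As this holds for all $r$ in an essential right ideal and $\widehat B$ is closed, $z\in\widehat B$. Thus $\widehat B$ contains all $K_k$, so it contains $K=\bigvee K_k$. Therefore $\widehat B=K$, $B$ is essential in $K$, and $K$ is an injective hull of $B$.

**Step 8: define $u$ on $K$.** $Z_j\cong X_j$ is a summand of $T_T$, so it is nonsingular and injective, and $\operatorname{End}(Z_j)\cong gTg$ for an idempotent $g$. This ring is regular, and an abelian idempotent $h$ of $gTg$ is abelian in $T$, since $h(gTg)h=hTh$; so $h=0$. Lemma 7 gives $\omega_j$ with $\omega_j$ and $1-\omega_j$ automorphisms of $Z_j$ (if $Z_j=0$, take $0$). Acting by $\omega_j$ on the coefficients of $Z_j[t]/(t^j)$ commutes with $t$. So via $\Phi$ we get an automorphism $u_B$ of $B$ that commutes with $n$ and such that $1-u_B$ is also an automorphism. By injectivity of $K$, the maps $u_B$, $u_B^{-1}$ and $(1-u_B)^{-1}$ extend to $K$, and by Lemma 1(c) all identities among them on $B$ persist on $K$. So we obtain $u\in\operatorname{End}(K)$ with $u$ and $1-u$ automorphisms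 and $un=nu$.

**Step 9: $a-u$ is an automorphism of $K$.** On $K$ we have $a-u=(1-u)+n$. The automorphisms $(1-u)^{\pm1}$ commute with $n$, so they preserve each $K_k$. On $K_k$ the map $n$ is nilpotent, so $(1-u)+n=(1-u)\big(1+(1-u)^{-1}n\big)$ is injective there. Hence $\ker(a-u)$ meets $\bigcup K_k$ in $0$. As $\bigcup K_k$ is essential in its closure $K$, the map $a-u$ is monic on $K$, and by Step 3 it is an automorphism. It commutes with $u$.

**Step 10: assemble.** Combining $a=u+(a-u)$ on $K$ with $a=1+n$ on $I$, we see that $a$ is a sum of two commuting units of $T$. So $T_2$ has (P), and with $T_1$ so does the original ring $S/J$. By Lemma 4(c), (P$_J$) holds. If $J=0$, (P$_J$) is the property with exactly commuting automorphisms. $\square$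

## Rational functions of $a$ with central coefficients, and Theorem 5

Lifting $\bar u$ from $S/J$ loses commutativity because the lift has nothing to do with $a$. If $u$ is a polynomial, or a fraction of polynomials, in $a$ with central coefficients, it commutes with $a$ automatically. A small example: over $\mathbb F_3$ let $a=\operatorname{diag}(0,1,2)$. A constant $u$ must be nonzero and different from all eigenvalues $0,1,2$ of $a$, so none works. But $q(t)=2t^2+2t+1$ has $q(0)=1$, $q(1)=2$, $q(2)=1$, and $t-q(t)$ takes the values $2,2,1$. So $a=q(a)+(a-q(a))$ is a sum of two commuting units, found by interpolation. In Theorem 5 the Chinese remainder theorem plays the part of interpolation.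

**Proof of Theorem 5.** We may assume $S\ne0$. Write $S_i=\mathbb M_{n_i}(D_i)$ with $D_i$ a division ring.

**Step 1: central coefficients.** Let $\mathfrak p_i=\ker(Z\to S_i)$. The map $S\to S_i$ is surjective, so $Z/\mathfrak p_i$ lies in the center of $S_i$, which is a field. So $Z/\mathfrak p_i$ is a domain with fraction field $K_i$ inside that center. It is nonzero and not $\mathbb F_2$, so $|Z/\mathfrak p_i|\ge3$.

**Step 2: finitely many bad polynomials.** Let $a\in S$ with images $a_i\in S_i$. Call a monic irreducible $f\in K_i[t]$ *bad* (for $i$) if $f(a_i)$ is not invertible. In the example, the bad polynomials are $t$, $t-1$, $t-2$. If $f$ is bad, $f(a_i)$ has a nonzero kernel on the column space $D_i^{n_i}$. For distinct bad polynomials these kernels are independent: given a relation $\sum z_l=0$ with $f_l(a_i)z_l=0$, applying $\prod_{l\ne l_0}f_l(a_i)$ shows that $z_{l_0}$ is killed by $\prod_{l\neq l_0}f_l(a_i)$ as well as by $f_{l_0}(a_i)$, and these polynomials are coprime in $K_i[t]$, so $z_{l_0}=0$. So there are at most $n_i$ bad polynomials for $i$.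

**Step 3: localize so that only the relevant primes survive.** Let $C=Z[t]$, and let $\mathcal Q$ be the finite set of primes of $C$ obtained, for all $i$, as preimages under $C\to K_i[t]$ of $(0)$ and of $(f)$ with $f$ bad for $i$. Then $W=C\setminus\bigcup\mathcal Q$ is multiplicatively closed. If $g\in W$, its image in each $K_i[t]$ is nonzero and has no bad factor, so it is a nonzero constant times a product of irreducibles that are invertible at $a_i$. Hence the image of $g(a)$ in every $S_i$ is a unit, so $g(a)$ is a unit modulo $J$ and therefore a unit of $S$. The homomorphism $C\to S$, $t\mapsto a$, has image in the commutative subring generated by $Z$, $a$ and all $g(a)^{-1}$ with $g\in W$, so it extends to a homomorphism $\varphi:C_W\to S$.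

**Step 4: choose $u$.** The primes of $C_W$ come from primes of $C$ contained in $\bigcup\mathcal Q$. By prime avoidance such a prime lies in some member of $\mathcal Q$. So $C_W$ has finitely many maximal ideals, generated by the maximal members $\mathfrak q$ of $\mathcal Q$, with residue fields $\operatorname{Frac}(C/\mathfrak q)$. If $\mathfrak q$ comes from $K_i[t]$, then $\mathfrak q\cap Z=\mathfrak p_i$, because $(0)$ and $(f)$ meet $K_i$ in $0$. So the residue field contains $Z/\mathfrak p_i$ and has at least 3 elements. Choose in each residue field an element different from $0$ and from the image of $t$. By the Chinese remainder theorem there is $u\in C_W$ with these images. Then $u$ and $t-u$ lie in no maximal ideal, so they are units of $C_W$, and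
$$a=\varphi(u)+\varphi(t-u)$$
is a sum of two commuting units of $S$.

**Step 5: the special cases.** If $2$ is invertible in $S$, then $2^{-1}\in Z$, so $2$ is a unit in each $Z/\mathfrak p_i$, and $Z/\mathfrak p_i\ne\mathbb F_2$. If $S$ is an algebra over a field $k$ with $|k|\ge3$, then $k\to Z\to Z/\mathfrak p_i$ is injective, and again $Z/\mathfrak p_i\neq\mathbb F_2$.

Finally let $E$ be injective of finite uniform dimension. Then $E$ is a finite direct sum of uniform injectives, so there are orthogonal idempotents $g_1,\dots,g_k\in S$ with sum $1$ and every $g_lSg_l$ local. Put $T=S/J$; then $\bar g_lT\bar g_l$ is a division ring. Each $\bar g_lT$ is simple: if $0\ne x\in\bar g_lT$, write $xT=eT$ with $e$ idempotent and $e=\bar g_le$. Then $e\bar g_l$ is an idempotent of $\bar g_lT\bar g_l$, nonzero because $e\bar g_le=e\ne0$. So $e\bar g_l=\bar g_l$ and $\bar g_l\in xT$. Hence $T_T$ is a finite sum of simple modules, $T$ is semisimple, and $S$ is semilocal. $\square$
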